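\title{A stable cellular automaton whose limit set is not weakly conjugate to a shift of finite type}

\begin{abstract}
A cellular automaton is stable if the decreasing sequence of its images reaches the limit set after finitely many steps. Ballier, Guillon and Kari conjectured that the limit sets of stable cellular automata are exactly the factors of full shifts that are weakly conjugate to a shift of finite type. We disprove this conjecture with an automaton of radius $2$ on nine letters that reaches its limit set in one step. The obstruction is a finite multiset of complex numbers, attached to an irreducible sofic shift through its measure of maximal entropy and invariant under weak conjugacy. For a shift of finite type it is the nonzero spectrum of a nonnegative matrix, so its sum is nonnegative; for our limit set the sum is $-7$. The same construction gives infinitely many pairwise not weakly conjugate counterexamples.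
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $\Sigma^{\mathbb Z}$ the \emph{full shift}, with the product topology and the shift map $\sigma(x)_i=x_{i-1}$. A \emph{cellular automaton} (CA) of radius $r$ is a map $f\colon\Sigma^{\mathbb Z}\to\Sigma^{\mathbb Z}$ of the form $f(x)_i=F(x_{i-r},\dots,x_{i+r})$ for some block map $F\colon\Sigma^{2r+1}\to\Sigma$. By Hedlund's theorem these are exactly the continuous maps that commute with $\sigma$. The \emph{limit set}
\[
\Omega_f=\bigcap_{n\in\mathbb N}f^n(\Sigma^{\mathbb Z})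
\]
consists of the configurations that can still be seen after arbitrarily long times. The automaton is \emph{stable} (Maass, 1995) if $\Omega_f=f^N(\Sigma^{\mathbb Z})$ for some $N$, that is, if the transient configurations disappear in bounded time.

Both behaviors occur on the alphabet $\{0,1\}$. Let $f(x)_i=1$ if and only if $x_ix_{i+1}=10$. No image contains the word $11$, and $f$ fixes every point that avoids $11$; so $f$ is stable with $N=1$, and $\Omega_f$ is the set of points avoiding $11$. Let instead $f(x)_i=1$ if and only if $x_ix_{i+1}=11$. Then $f^n(x)_i=1$ if and only if $x_i=\dots=x_{i+n}=1$. The word $10^{n+1}1$ occurs in $f^n(\cdots1101\,1\cdots)$ and in no point of $f^{n+1}(\Sigma^{\mathbb Z})$, so this automaton is not stable.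

Which sets are limit sets of stable automata? We fix the vocabulary. A \emph{subshift} is a nonempty closed $\sigma$-invariant subset $\mathbf Y$ of a full shift, and its \emph{language} $L(\mathbf Y)$ is the set of finite words that occur in its points; a subshift is determined by its language. A \emph{shift of finite type} (SFT) is a subshift defined by forbidding finitely many words. A \emph{factor map} is a continuous, surjective, shift-commuting map between subshifts, and a \emph{conjugacy} is a bijective one. A factor of an SFT is called \emph{sofic}. Two subshifts are \emph{weakly conjugate} if each is a factor of the other. A subshift $\mathbf Y$ is \emph{irreducible} if for all $w,w'\in L(\mathbf Y)$ there is a word $v$ with $wvw'\in L(\mathbf Y)$, and \emph{mixing} if such $v$ exist in every sufficiently large length. Finally, $\mathbf X$ \emph{is the limit set of a stable CA} if $\mathbf X=\Omega_f$ for a stable CA $f$ on some full shift $\Sigma^{\mathbb Z}\supseteq\mathbf X$.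

If $f$ is stable, then $\Omega_f=f^N(\Sigma^{\mathbb Z})$ is a factor of a full shift. In the other direction it is known, from Boyle (1984), that a factor of a full shift that is weakly conjugate to an SFT is the limit set of a stable CA. The following conjecture, posed in \cite{problem}, asserts that this sufficient condition is necessary.

\begin{quote}
\textbf{Conjecture} (Ballier--Guillon--Kari, 2011). A subshift $\mathbf X$ is the limit set of a stable CA if and only if $\mathbf X$ is a factor of a full shift and $\mathbf X$ is weakly conjugate to an SFT.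
\end{quote}

The open part of the statement, given the two facts above, is that every limit set of a stable CA is weakly conjugate to an SFT. There is a reason to expect this. Let $\mathbf X=\Omega_f=f^N(\Sigma^{\mathbb Z})$. Then $\mathbf X\subseteq f^{N+1}(\Sigma^{\mathbb Z})\subseteq f^N(\Sigma^{\mathbb Z})=\mathbf X$, so $f(\mathbf X)=\mathbf X$, and $f^N(\mathbf S)=\mathbf X$ for every SFT $\mathbf S$ with $\mathbf X\subseteq\mathbf S\subseteq\Sigma^{\mathbb Z}$. Such $\mathbf S$ approximate $\mathbf X$ as well as one likes: forbid the words of length $m$ outside $L(\mathbf X)$ and let $m$ grow. Thus the surjective endomorphism $f^N|_{\mathbf X}$ passes through SFTs close to $\mathbf X$, as $\mathbf X\hookrightarrow\mathbf S\to\mathbf X$. The conjecture asks for a diagram $\mathbf X\to\mathbf S\to\mathbf X$ in which the first arrow is onto as well. We show that such a diagram need not exist.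

\begin{theorem}\label{thm:A}
There is a stable CA whose limit set is mixing and not weakly conjugate to any SFT.
\end{theorem}

So the conjecture is false: its ``only if'' direction fails. The automaton $f$ has nine letters and radius $2$, and it satisfies $f(\Sigma^{\mathbb Z})=f^2(\Sigma^{\mathbb Z})=\Omega_f$.

The proof needs an invariant of weak conjugacy that recognizes SFTs. Entropy is invariant but too coarse. Counting periodic points is not obviously allowed, because factor maps may collapse them: $x\mapsto(x_i+x_{i+1}\bmod 2)_i$ maps the full $2$-shift onto itself and sends both fixed points to the same one. We use the measure of maximal entropy instead. Definition~\ref{def:M} attaches to each irreducible sofic shift $\mathbf Y$ an operator $M_{\mathbf Y}$ on a finite-dimensional complex vector space, and $\Lambda(\mathbf Y)$ denotes the multiset of its nonzero eigenvalues.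

\begin{theorem}\label{thm:B}
The multiset $\Lambda$ is an invariant of weak conjugacy for irreducible sofic shifts. If an irreducible sofic shift $\mathbf Y$ is weakly conjugate to an SFT $\mathbf S$, then $|\operatorname{Fix}(\sigma^n|_{\mathbf S})|=\operatorname{tr}M_{\mathbf Y}^n$ for all $n\ge1$. So all SFTs weakly conjugate to $\mathbf Y$ have the same zeta function $\det(1-tM_{\mathbf Y})^{-1}$, and
\[
\sum_{d\mid n}\mu(n/d)\operatorname{tr}M_{\mathbf Y}^d\ \ge\ 0\qquad(n\ge1),
\]
where $\mu$ is the M\"obius function.
\end{theorem}

In particular $\operatorname{tr}M_{\mathbf Y}<0$ excludes weak conjugacy to an SFT. Theorem~\ref{thm:A} is the case $s=1$, with trace $-7$, of the following family.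

\begin{theorem}\label{thm:C}
For every $s\ge1$ there is a CA $f_s$ of radius $2$ on an alphabet $\Sigma$ of $8s+1$ letters with $f_s(\Sigma^{\mathbb Z})=f_s^2(\Sigma^{\mathbb Z})=\Omega_{f_s}=:\mathbf X_s$ mixing and $\operatorname{tr}M_{\mathbf X_s}=1-8s<0$. The shifts $\mathbf X_s$ are pairwise not weakly conjugate, and none of them is weakly conjugate to an SFT. In particular, limit sets of stable CA fall outside the weak conjugacy classes of SFTs in infinitely many distinct classes.
\end{theorem}

Section~\ref{sec:idea} sets up the linear algebra and shows on a three-letter shift how a negative trace arises, and why that shift is not yet within reach of a local rule. Section~\ref{sec:invariant} proves Theorem~\ref{thm:B}, and Section~\ref{sec:marker} computes the invariant for shifts with a marker symbol. The automata are built in Section~\ref{sec:CA}, and their traces are computed in Section~\ref{sec:trace}. Our reference for symbolic dynamics is \cite{LM}.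

\section{Functions on words, and a negative trace on three letters}\label{sec:idea}

\subsection{The transfer operator of a function on words}

A sofic shift is usually studied through the sets of words that may follow a given word; these sets serve as vertices of a graph, and the adjacency matrix of a graph has nonnegative trace. We replace sets by functions and pass to their linear span. Linear relations between the functions then remove eigenvalues, and what remains need not look like the spectrum of a graph.

Let $\mathcal A$ be a finite alphabet, $\mathcal A^*$ the set of finite words, $\emptyset$ the empty word and $\mathcal A^+=\mathcal A^*\setminus\{\emptyset\}$. Words act on the right on functions $g\colon\mathcal A^*\to\mathbb C$ by $(g\cdot w)(v)=g(wv)$. For $p\colon\mathcal A^*\to\mathbb C$ write $p_u=p\cdot u$ and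
\[
V(p)=\operatorname{span}\{p_u:u\in\mathcal A^*\}.
\]
Since $p_u\cdot a=p_{ua}$, the letters act on $V(p)$. If $\dim V(p)<\infty$, the \emph{transfer operator} $M_p$ is the operator $g\mapsto\sum_{a\in\mathcal A}g\cdot a$ on $V(p)$. For example, if $p\equiv1$, then $V(p)$ is the line of constants and $M_p=|\mathcal A|$. The space $V(p)$ is the smallest linear device that computes $p$, in the following sense.

\begin{lemma}\label{lem:rep}
Let $W$ be a finite-dimensional complex vector space with operators $R_a$ $(a\in\mathcal A)$ acting on the right, and put $R_u=R_{a_1}\cdots R_{a_n}$ for $u=a_1\cdots a_n$. Let $l\in W$ and $\varepsilon\in W^*$ satisfy $p(u)=\varepsilon(lR_u)$ for all $u\in\mathcal A^*$. Then $\dim V(p)<\infty$, and the spectrum of $M_p$ is contained, with multiplicity, in the spectrum of $\sum_aR_a$.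
\end{lemma}

\begin{proof}
The subspace $W_1=\operatorname{span}\{lR_u:u\in\mathcal A^*\}$ is invariant under every $R_a$. The linear map $\Theta\colon x\mapsto\bigl(v\mapsto\varepsilon(xR_v)\bigr)$ sends $lR_u$ to $p_u$, so it maps $W_1$ onto $V(p)$, and $\Theta(xR_a)=\Theta(x)\cdot a$. Hence $M_p$ is a quotient of the restriction of $\sum_aR_a$ to $W_1$, and its characteristic polynomial divides that of $\sum_aR_a$.
\end{proof}

\subsection{Marker shifts}

All our examples have the same shape. Let $H$ be a nonempty finite set, let $*$ be an additional letter, the \emph{marker}, and put $\Sigma=H\sqcup\{*\}$. Let $q\colon H^*\to\{0,1\}$ be a function, and call $u\in H^*$ \emph{admissible} if $q(u)=1$. The \emph{marker shift} $\mathbf X_q\subseteq\Sigma^{\mathbb Z}$ is the set of points in which ${*}u{*}$ with $u\in H^*$ occurs only for admissible $u$. It is defined by forbidden words and contains $H^{\mathbb Z}$, so it is a subshift. We assume: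
\begin{itemize}
\item[(M1)] $q(\emptyset)=1$;
\item[(M2)] for every $v\in H^*$ there are $y,y'\in H^*$ with $q(yv)=q(vy')=1$;
\item[(M3)] the set of functions $\{q_u:u\in H^*\}$ is finite.
\end{itemize}
Every $w\in\Sigma^*$ can be written uniquely as $w=v_0{*}v_1{*}\cdots{*}v_k$ with $v_i\in H^*$, and we put $\chi(w)=\prod_{i=0}^kq(v_i)$.

\begin{lemma}\label{lem:extension}
Assume \textup{(M1)} and \textup{(M2)}.
\begin{itemize}
\item[(a)] For $w\in\Sigma^*$ we have $\chi(w)=1$ if and only if ${*}w{*}\in L(\mathbf X_q)$.
\item[(b)] For every $w\in L(\mathbf X_q)$ there are $y,y'\in H^*$ with $\chi(ywy')=1$.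
\item[(c)] $\mathbf X_q$ is mixing, and the points with infinitely many markers in both directions are dense in $\mathbf X_q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If ${*}w{*}\in L(\mathbf X_q)$, then every $v_i$ lies between two markers and is admissible. Conversely, if $\chi(w)=1$, then $\cdots{*}{*}w{*}{*}\cdots\in\mathbf X_q$, because the empty word is admissible.

(b) Write $w=v_0{*}\cdots{*}v_k$. The words $v_i$ with $0<i<k$ are admissible. If $k\ge1$, choose $y,y'$ with $q(yv_0)=q(v_ky')=1$. If $k=0$, take $y=\emptyset$ and $y'$ with $q(v_0y')=1$.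

(c) Let $w_1,w_2\in L(\mathbf X_q)$ and $\chi(y_iw_iy_i')=1$. Then $\chi(y_1w_1y_1'\,{*}^m\,y_2w_2y_2')=1$ for all $m\ge1$, so $w_1$ and $w_2$ are joined by words of every length greater than $|y_1'|+|y_2|$. For density, given $x\in\mathbf X_q$ and $w=x_{-n}\cdots x_n$, a shift of $\cdots{*}{*}ywy'{*}{*}\cdots$ agrees with $x$ on $[-n,n]$.
\end{proof}

Condition (M2) cannot be dropped: if $q$ vanishes on $H^+$, then no word joins ${*}h$ to $*$, and $\mathbf X_q$ is not irreducible.

Section~\ref{sec:marker} shows that the invariant $M_{\mathbf X_q}$ is similar to $M_\chi$. We now reduce the trace of $M_\chi$ to a computation without markers. For a function $g$ on $H^*$ or on $H^+$ let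
\[
Dg=\sum_{h\in H}g\cdot h,\qquad\text{that is,}\qquad (Dg)(v)=\sum_{h\in H}g(hv).
\]
Let $\bar q_u$ be the restriction of $q_u$ to $H^+$, and $\overline V=\operatorname{span}\{\bar q_u:u\in H^+\}$. Since $D\bar q_u=\sum_h\bar q_{uh}$, the space $\overline V$ is $D$-invariant. The gain is that $\overline V$ involves only $q(uv)$ with $u$ and $v$ nonempty, so that the first letter of $uv$ lies in $u$ and the last letter lies in $v$.

\begin{lemma}\label{lem:trace}
Assume \textup{(M1)} and \textup{(M3)}. Then there are finitely many functions $\chi_w$ $(w\in\Sigma^*)$, and $\operatorname{tr}M_\chi=1+\operatorname{tr}(D|_{\overline V})$.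
\end{lemma}

\begin{proof}
The definition of $\chi$ gives, for $u,v_0\in H^*$ and $w',v'\in\Sigma^*$,
\begin{equation}\label{eq:chi}
\chi_{w'{*}u}=\chi(w')\,\chi_u,\qquad \chi_u(v_0)=q(uv_0),\qquad\chi_u(v_0{*}v')=q(uv_0)\,\chi(v').
\end{equation}
For $g\colon H^*\to\mathbb C$ define $\tilde g\colon\Sigma^*\to\mathbb C$ by $\tilde g(v_0)=g(v_0)$ and $\tilde g(v_0{*}v')=g(v_0)\chi(v')$. The map $g\mapsto\tilde g$ is linear and injective, and it sends $q_u$ to $\chi_u$ by \eqref{eq:chi}. Every $\chi_w$ is $0$ or some $\chi_u$ with $u\in H^*$, again by \eqref{eq:chi}. So there are finitely many $\chi_w$, and $g\mapsto\tilde g$ is an isomorphism $V(q)\to V(\chi)$. For $h\in H$ it sends $g\cdot h$ to $\tilde g\cdot h$, and $\tilde g\cdot{*}=g(\emptyset)\chi=g(\emptyset)\tilde q$. Thus $M_\chi$ corresponds to the operator $g\mapsto Dg+g(\emptyset)q$ on $V(q)$. The rank-one part has trace $q(\emptyset)=1$, so $\operatorname{tr}M_\chi=1+\operatorname{tr}(D|_{V(q)})$.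

Let $V_1=\operatorname{span}\{q_u:u\in H^+\}$. Since $Dq_u=\sum_hq_{uh}$, the operator $D$ maps $V(q)$ into $V_1$, hence acts as zero on $V(q)/V_1$, and $\operatorname{tr}(D|_{V(q)})=\operatorname{tr}(D|_{V_1})$. Restriction to $H^+$ maps $V_1$ onto $\overline V$ and commutes with $D$. Its kernel consists of functions supported on $\{\emptyset\}$, and $D$ annihilates these. Therefore $\operatorname{tr}(D|_{V_1})=\operatorname{tr}(D|_{\overline V})$.
\end{proof}

\subsection{Two examples}

\begin{example}[parity of the length]\label{ex:even}
Let $H=\{0\}$ and let $0^n$ be admissible if and only if $n$ is even. Then $\overline V$ is spanned by $\bar q_0$ and $\bar q_{00}$, the indicator functions of the words of odd and of even length, and $D$ exchanges them. The eigenvalues of $D$ are $1$ and $-1$, and $\operatorname{tr}M_\chi=1+1-1=1$. A parity condition produces a negative eigenvalue, but one such eigenvalue is not enough.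
\end{example}

\begin{example}[two parities that share their constants]\label{ex:toy}
Let $H=\{0,1\}=\mathbb F_2$. Words of length at most $1$ are admissible. A word of length $N+2$ with first letter $\iota$ and last letter $j$ is admissible if and only if $\iota j+N$ is odd. Call the marker shift $\mathbf T$. Condition (M2) holds: for $v\in H^+$ the words $v0$ and $v00$ have $j=0$ and lengths of different parity, so one of them is admissible, and the same holds for $0v$ and $00v$ with $\iota=0$.

Let $u$ have length $i+1\ge1$ and let $v$ have length $k\ge1$, so that $N=i+k-1$ for $uv$. The value $q(uv)$ depends on $u$ through $(\iota,i\bmod2)$ and on $v$ through $(j,k\bmod2)$. So (M3) holds, and the functions $\bar q_u$ are the rows of the table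
\[
\begin{array}{c|cccc}
q(uv)&v=0&v=1&v=00&v=01\\ \hline
u=0&0&0&1&1\\
u=00&1&1&0&0\\
u=1&0&1&1&0\\
u=10&1&0&0&1
\end{array}
\]
We have $D\bar q_\iota=2\bar q_{\iota0}$ and $D\bar q_{\iota0}=2\bar q_\iota$ for $\iota=0,1$. If the four rows were independent, $D$ would have eigenvalues $2,-2,2,-2$ and trace $0$, as befits a nonnegative matrix. But the two eigenvectors for $+2$ coincide: $\bar q_0+\bar q_{00}=\bar q_1+\bar q_{10}$ is the constant function $1$. Explicitly, define on $H^+$
\begin{equation}\label{eq:ES}
E(v)=1,\qquad S_\iota(v)=(-1)^{\iota j+k-1}\qquad(\iota\in\mathbb F_2).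
\end{equation}
Then $\bar q_u=\frac12\bigl(E-(-1)^iS_\iota\bigr)$, so $\overline V=\operatorname{span}(E,S_0,S_1)$. On the four types of $v$, in the order of the table, $E,S_0,S_1$ take the values $(1,1,1,1)$, $(1,1,-1,-1)$, $(1,-1,-1,1)$. These vectors are pairwise orthogonal, so the three functions are independent. Prepending a letter to $v$ keeps $j$ and changes the parity of $k$; hence $DE=2E$ and $DS_\iota=-2S_\iota$. Therefore
\[
\operatorname{tr}M_\chi=1+2-2-2=-1 .
\]
By Theorem~\ref{thm:B} and Proposition~\ref{prop:marker} below, $\mathbf T$ is not weakly conjugate to any SFT.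
\end{example}

This is the whole spectral mechanism. What is missing is an automaton. The natural candidates keep the markers in place and repair the runs between them, and for $\mathbf T$ no such automaton exists. Indeed, let $g$ be a CA of radius $r$ on $\{0,1,*\}$ with $g(x)_i=*$ if and only if $x_i=*$, and apply it to $\cdots{*}{*}0^n{*}{*}\cdots$ with $n\ge r+2$. The first and last letters of the new run do not depend on $n$, so the new run is inadmissible for one of any two consecutive values of $n$. A local rule cannot evaluate $\iota j+N$ on a long run. In Section~\ref{sec:CA} we therefore keep the condition $\iota j+N\equiv0$, but use it to forbid only half of the words that satisfy it, those that violate a checksum. A local rule can enforce the checksum without knowing whether the condition holds, and the checksum contributes nothing to the trace.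

\section{A spectral invariant of weak conjugacy}\label{sec:invariant}

\subsection{Standard facts}

\emph{Graphs.} Let $G$ be a finite directed graph, multiple edges allowed, with adjacency matrix $A_G$ whose $(I,J)$ entry is the number of edges from $I$ to $J$. The graph and the matrix are \emph{irreducible} if any vertex is joined to any vertex by a path of positive length. The \emph{edge shift} $\mathbf X_G$ consists of the bi-infinite paths, and $|\operatorname{Fix}(\sigma^n|_{\mathbf X_G})|=\operatorname{tr}A_G^n$. For a nonnegative integer matrix $A$ we write $\mathbf X_A$ for the edge shift of the graph with adjacency matrix $A$. If the edges of $G$ carry labels in $\mathcal A$, the labels of bi-infinite paths form a sofic shift, which $G$ \emph{presents}; when $G$ is irreducible its language is the set of labels of finite paths. The labeling is \emph{right-resolving} if edges with the same initial vertex have different labels. We use the following.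
\begin{itemize}
\item[(F1)] A factor of an irreducible subshift is irreducible. An irreducible SFT is conjugate to $\mathbf X_A$ for an irreducible nonnegative integer matrix $A$. An irreducible sofic shift has an irreducible right-resolving presentation.
\item[(F2)] (Perron--Frobenius) An irreducible nonnegative matrix $A$ has its spectral radius $\lambda>0$ as an eigenvalue, with a positive left eigenvector $l$ and a positive right eigenvector $r$; we normalize $lr=1$. If $0\le A'\le A$ entrywise and $A'\ne A$, then the spectral radius of $A'$ is less than $\lambda$ \cite[Thm.~4.4.7]{LM}.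
\end{itemize}

\emph{Entropy.} The entropy of a subshift is $h(\mathbf Y)=\lim_n\frac1n\log|L(\mathbf Y)\cap\mathcal A^n|$, with the natural logarithm. A \emph{measure} is a Borel probability measure. For an invariant measure $\nu$ the mass of the cylinder $[u]=\{x:x_0\cdots x_{|u|-1}=u\}$ does not depend on the position of $u$, and the entropy of $\nu$ is $h(\nu)=\lim_n-\frac1n\sum_{|u|=n}\nu([u])\log\nu([u])$.
\begin{itemize}
\item[(F3)] If $\pi\colon\mathbf Y\to\mathbf Z$ is a factor map, then $h(\mathbf Z)\le h(\mathbf Y)$ and $h(\pi_*\nu)\le h(\nu)$ for invariant $\nu$. If $G$ is a right-resolving presentation of $\mathbf Y$, then $h(\mathbf Y)=h(\mathbf X_G)$ \cite[Prop.~4.1.13]{LM}, and for irreducible $G$ this is $\log\lambda$, with $\lambda$ the spectral radius of $A_G$.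
\item[(F4)] (Variational principle) Every invariant measure $\nu$ on a subshift $\mathbf Y$ has $h(\nu)\le h(\mathbf Y)$, and equality holds for at least one $\nu$, called a \emph{measure of maximal entropy} (MME).
\item[(F5)] (Parry's theorem) If $G$ is irreducible, $\mathbf X_G$ has a unique MME. It gives the cylinder of a path of length $n$ from $I$ to $J$ the mass $l_Ir_J\lambda^{-n}$.
\item[(F6)] If $\pi\colon\mathbf Y\to\mathbf Z$ is a factor map and $\nu'$ is an invariant measure on $\mathbf Z$, there is an invariant measure $\nu$ on $\mathbf Y$ with $\pi_*\nu=\nu'$.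
\end{itemize}
For (F6), the images under $\pi_*$ of the measures on $\mathbf Y$ form a weak$^*$ compact convex set that contains all point masses, hence all measures on $\mathbf Z$. If $\pi_*\nu_0=\nu'$, any weak$^*$ limit point of $\frac1n\sum_{i<n}\sigma^i_*\nu_0$ is invariant and still projects to $\nu'$.

Finally, an operator $T$ on a finite-dimensional space satisfies
\begin{equation}\label{eq:det}
\prod_{z}(1-tz)=\det(1-tT)=\exp\Bigl(-\sum_{n\ge1}\frac{\operatorname{tr}T^n}{n}\,t^n\Bigr),
\end{equation}
the product being over the nonzero eigenvalues with multiplicity. So the traces of the powers $T^n$, $n\ge1$, determine the nonzero spectrum.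

\subsection{The spectrum of a measure decreases under factor maps}

Fix $\lambda>0$. For an invariant measure $\nu$ on $\mathcal A^{\mathbb Z}$ put $p_\nu(u)=\lambda^{|u|}\nu([u])$. The factor $\lambda^{|u|}$ only rescales the spectrum; it is chosen below so that edge shifts give back their adjacency matrices.

\begin{lemma}\label{lem:factor}
Let $\pi\colon\mathbf Y\to\mathbf Z$ be a factor map, $\nu$ an invariant measure on $\mathbf Y$ with $\dim V(p_\nu)<\infty$, and $\nu'=\pi_*\nu$. Then $\dim V(p_{\nu'})<\infty$, and the nonzero spectrum of $M_{p_{\nu'}}$ is contained, with multiplicity, in that of $M_{p_\nu}$.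
\end{lemma}

If $\pi$ acts letter by letter, this is Lemma~\ref{lem:rep} on $W=V(p_\nu)$, with $R_b$ the sum of the actions of the letters that $\pi$ sends to $b$. In general an output letter depends on a window of $k$ letters, so the device must remember the last $k-1$ letters. This enlarges the space, and the point is that the memory adds only zero eigenvalues.

\begin{proof}
Let $\mathcal A,\mathcal A'$ be the alphabets of $\mathbf Y,\mathbf Z$. By Hedlund's theorem $\pi$ is given by a block map. Composing $\pi$ with a power of $\sigma$ does not change $\nu'$, so we may assume $\pi(x)_i=\Pi(x_i,\dots,x_{i+k-1})$. Extend $\Pi$ arbitrarily to all of $\mathcal A^k$, and for $w\in\mathcal A^{n+k-1}$ let $\Pi(w)\in(\mathcal A')^n$ be the word obtained by sliding the window along $w$.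

Let $V=V(p_\nu)$ and $W=\bigoplus_{\xi\in\mathcal A^{k-1}}V_\xi$ with $V_\xi=V$. For $g\in V_\xi$ and $b\in\mathcal A'$ let
\[
gR_b=\sum_{a\in\mathcal A:\ \Pi(\xi a)=b}g\cdot a ,
\]
where $g\cdot a$ is placed in the summand $V_{\xi'}$, with $\xi'$ the suffix of length $k-1$ of $\xi a$. Let $l\in W$ have component $(p_\nu)_\xi$ in $V_\xi$, and let $\varepsilon\bigl(\bigoplus g_\xi\bigr)=\lambda^{-(k-1)}\sum_\xi g_\xi(\emptyset)$. Expanding the product gives one term $p_\nu(\xi a_1\cdots a_n)$ for each word $w=\xi a_1\cdots a_n$ with $\Pi(w)=b_1\cdots b_n$. Words outside $L(\mathbf Y)$ have measure zero, and the cylinders of the others partition $\pi^{-1}[b_1\cdots b_n]$. Hence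
\[
\varepsilon(lR_{b_1}\cdots R_{b_n})=\lambda^{-(k-1)}\lambda^{n+k-1}\,\nu\bigl(\pi^{-1}[b_1\cdots b_n]\bigr)=p_{\nu'}(b_1\cdots b_n).
\]
By Lemma~\ref{lem:rep}, $V(p_{\nu'})$ is finite-dimensional and the spectrum of $M_{p_{\nu'}}$ is contained in that of $T=\sum_bR_b$.

It remains to show that $T$ and $M_{p_\nu}$ have the same nonzero spectrum. The block of $T^n$ from $V_\xi$ to $V_\xi$ is the sum of the operators $g\mapsto g\cdot y$ over the words $y\in\mathcal A^n$ such that $\xi$ is a suffix of $\xi y$. For each $y\in\mathcal A^n$, $n\ge1$, there is exactly one such $\xi$. Indeed, if $\xi$ is a suffix of $\xi y$, then by induction $\xi$ is a suffix of $\xi y^m$ for all $m$, so it is the suffix of length $k-1$ of the left-infinite word $\cdots yyy$. Conversely, if $\xi$ is that suffix, then $\xi y$ is a longer suffix of $\cdots yyy$ and ends with $\xi$. Therefore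
\[
\operatorname{tr}T^n=\sum_{y\in\mathcal A^n}\operatorname{tr}_V(g\mapsto g\cdot y)=\operatorname{tr}M_{p_\nu}^n\qquad(n\ge1),
\]
and \eqref{eq:det} concludes the proof.
\end{proof}

\subsection{The invariant}

To obtain an invariant of the shift we need a measure that weak conjugacy preserves. For a right-resolving graph $G$ and a letter $a$, let $\rho(a)$ be the $0/1$ matrix of the edges labeled $a$, and put $\rho(a_1\cdots a_n)=\rho(a_1)\cdots\rho(a_n)$. The $(I,J)$ entry of $\rho(u)$ is the number of paths from $I$ to $J$ labeled $u$, and $\sum_a\rho(a)=A_G$.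

\begin{lemma}\label{lem:mme}
Let $\mathbf Y$ be an irreducible sofic shift, $G$ an irreducible right-resolving presentation of $\mathbf Y$, and $\lambda,l,r$ as in \textup{(F2)} for $A_G$. Then $\lambda=e^{h(\mathbf Y)}$, the shift $\mathbf Y$ has a unique MME $\nu_{\mathbf Y}$, and $\lambda^{|u|}\nu_{\mathbf Y}([u])=l\rho(u)r$ for all words $u$.
\end{lemma}

\begin{proof}
The first claim is (F3). Let $\nu$ be an MME of $\mathbf Y$, which exists by (F4), and lift it by (F6) to an invariant measure $\tilde\nu$ on $\mathbf X_G$ along the labeling map. Then $h(\tilde\nu)\ge h(\nu)=h(\mathbf Y)=h(\mathbf X_G)$, so $\tilde\nu$ is the measure of (F5) and $\nu$ is its image. This proves uniqueness. Summing $l_Ir_J\lambda^{-|u|}$ over the paths labeled $u$ gives the formula.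
\end{proof}

\begin{definition}\label{def:M}
Let $\mathbf Y$ be an irreducible sofic shift, $\lambda=e^{h(\mathbf Y)}$ and $p_{\mathbf Y}(u)=\lambda^{|u|}\nu_{\mathbf Y}([u])$. By Lemmas~\ref{lem:mme} and~\ref{lem:rep}, applied to row vectors with $R_a=\rho(a)$ and $\varepsilon(x)=xr$, the space $V(p_{\mathbf Y})$ is finite-dimensional. We put $M_{\mathbf Y}=M_{p_{\mathbf Y}}$ and let $\Lambda(\mathbf Y)$ be the multiset of nonzero eigenvalues of $M_{\mathbf Y}$.
\end{definition}

\begin{proposition}\label{prop:inv}
\begin{itemize}
\item[(i)] If $\mathbf Y,\mathbf Y'$ are weakly conjugate irreducible sofic shifts, then $\Lambda(\mathbf Y)=\Lambda(\mathbf Y')$.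
\item[(ii)] If $\mathbf S$ is conjugate to $\mathbf X_A$ with $A$ an irreducible nonnegative integer matrix, then $\Lambda(\mathbf S)$ is the nonzero spectrum of $A$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) By (F3), $h(\mathbf Y)=h(\mathbf Y')$, so $p_{\mathbf Y}$ and $p_{\mathbf Y'}$ are defined with the same $\lambda$. Let $\varphi\colon\mathbf Y\to\mathbf Y'$ be a factor map and let $\nu$ be an invariant lift of $\nu_{\mathbf Y'}$. Then $h(\nu)\ge h(\mathbf Y')=h(\mathbf Y)$, so $\nu=\nu_{\mathbf Y}$ by uniqueness, and $\varphi_*\nu_{\mathbf Y}=\nu_{\mathbf Y'}$. Lemma~\ref{lem:factor} gives $\Lambda(\mathbf Y')\subseteq\Lambda(\mathbf Y)$ as multisets. The factor map $\mathbf Y'\to\mathbf Y$ gives the reverse inclusion.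

(ii) A conjugacy and its inverse are factor maps, so by (i) we may take $\mathbf S=\mathbf X_A$. Label each edge by its own name. For an edge $e$ from $I$ to $J$, the matrix $\rho(e)$ has a single nonzero entry, at $(I,J)$. Consider the map $\Theta(x)(v)=x\rho(v)r$ of Lemma~\ref{lem:rep} on the space $W$ of row vectors, with standard basis $(\mathbf e_J)$. We have $l\rho(e)=l_I\mathbf e_J$ with $l_I>0$, and every vertex $J$ has an incoming edge, so $W_1=W$. If $\Theta(x)=0$, then $x_Ir_J=x\rho(e)r=0$ for every edge $e$; every vertex $I$ has an outgoing edge and $r_J>0$, so $x=0$. Thus $\Theta$ is an isomorphism $W\to V(p_{\mathbf S})$ that carries $\sum_e\rho(e)=A$ to $M_{\mathbf S}$.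
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first claim is Proposition~\ref{prop:inv}(i). Let $\mathbf Y$ be weakly conjugate to an SFT $\mathbf S$. By (F1), $\mathbf S$ is irreducible as a factor of $\mathbf Y$, and it is conjugate to some $\mathbf X_A$ with $A$ irreducible. By Proposition~\ref{prop:inv}, $M_{\mathbf Y}$ and $A$ have the same nonzero spectrum, so $\operatorname{tr}M_{\mathbf Y}^n=\operatorname{tr}A^n=|\operatorname{Fix}(\sigma^n|_{\mathbf S})|$. The zeta function of $\mathbf S$ is $\exp\bigl(\sum_{n\ge1}|\operatorname{Fix}(\sigma^n|_{\mathbf S})|\,t^n/n\bigr)$, which equals $\det(1-tM_{\mathbf Y})^{-1}$ by \eqref{eq:det}. By M\"obius inversion the sum in the theorem is the number of points of $\mathbf S$ of least period $n$.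
\end{proof}

\begin{remark}
Both factor maps are needed. The second one is used first to obtain equal entropies; without equal entropies even the inclusion fails, since the full $2$-shift, with $\Lambda=\{2\}$, maps onto a point, with $\Lambda=\{1\}$. It is used again for the reverse inclusion. Every irreducible sofic shift $\mathbf Y$ is a factor of an SFT $\mathbf X_G$ of the same entropy, and this gives only $\Lambda(\mathbf Y)\subseteq\Lambda(\mathbf X_G)$. The inclusion is strict whenever $\operatorname{tr}M_{\mathbf Y}<0$.
\end{remark}

\section{The invariant of a marker shift}\label{sec:marker}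

The operator $M_{\mathbf Y}$ is defined through a Perron value and Perron vectors that we do not want to compute. For a marker shift they can be avoided. Reading a marker erases the past, so the measure of a cylinder can be recovered by waiting for the next marker, provided that the long runs without a marker carry negligible weight. This proviso is the inequality $\lambda>|H|$ below.

\begin{proposition}\label{prop:marker}
Let $q$ satisfy \textup{(M1)--(M3)}. Then $\mathbf X_q$ is a mixing sofic shift, $M_{\mathbf X_q}$ is similar to $M_\chi$, and
\[
\operatorname{tr}M_{\mathbf X_q}=1+\operatorname{tr}(D|_{\overline V}).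
\]
\end{proposition}

\begin{proof}
Mixing is Lemma~\ref{lem:extension}(c), and the trace formula follows from the similarity and Lemma~\ref{lem:trace}. We realize both $V(p_{\mathbf X_q})$ and $V(\chi)$ as quotients of one space and show that the kernels agree.

\emph{A presentation.} Let $G$ have as vertices the nonzero functions among the $\chi_w$, $w\in\Sigma^*$; they are finite in number by Lemma~\ref{lem:trace}, and $\chi=\chi_\emptyset$ is one of them by (M1). For each vertex $g$ and letter $a\in\Sigma$ with $g\cdot a\ne0$, put an edge labeled $a$ from $g$ to $g\cdot a$. This graph is right-resolving. A word $v$ labels a path starting at $g$ if and only if $g\cdot v\ne0$, and the path then ends at $g\cdot v$. By \eqref{eq:chi}, $\chi_{wv*}=\chi(wv)\chi$, that is,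
\begin{equation}\label{eq:reset}
g\cdot v{*}=g(v)\,\chi\qquad\text{for every vertex $g$ and every $v\in\Sigma^*$.}
\end{equation}
In particular all edges labeled $*$ end at $\chi$, and there is a loop labeled $*$ at $\chi$. The graph is irreducible: the vertex $\chi_w$ is reached from $\chi$ by reading $w$, and if $g(v)=1$, then reading $v{*}$ leads from $g$ to $\chi$.

The graph $G$ presents $\mathbf X_q$. If $w$ labels a path from $\chi_{w_0}$, then $\chi(w_0wv)=1$ for some $v$, so $w\in L(\mathbf X_q)$ by Lemma~\ref{lem:extension}(a). If $w\in L(\mathbf X_q)$, then $\chi(ywy')=1$ for some $y,y'$ by Lemma~\ref{lem:extension}(b), so $\chi_y\cdot w\ne0$ and $w$ labels a path from $\chi_y$. Thus $\mathbf X_q$ is sofic. Let $\lambda,l,r,\rho$ be as in Lemma~\ref{lem:mme} for $G$.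

\emph{The inequality $\lambda>|H|$.} Let $A'=\sum_{h\in H}\rho(h)$. Every word of $H^k$ lies in $L(\mathbf X_q)$ and so labels a path; hence the entries of $(A')^k$ sum to at least $|H|^k$ for all $k$, and the spectral radius of $A'$ is at least $|H|$. Since $A_G=A'+\rho(*)$ with $\rho(*)\ne0$, (F2) gives $\lambda>|H|$.

\emph{Two quotient maps.} Let $R$ be the space of row vectors indexed by the vertices of $G$, with standard basis $(\mathbf e_g)$. For $x\in R$ define functions on $\Sigma^*$ by
\[
\Theta(x)(v)=x\rho(v)r,\qquad\Theta'(x)=\sum_gx_g\,g .
\]
Both maps carry $x\mapsto x\rho(a)$ to $g\mapsto g\cdot a$. For $\Theta'$ this holds because $\mathbf e_g\rho(a)$ is $\mathbf e_{g\cdot a}$ if $g\cdot a\ne0$ and $0$ otherwise. The image of $\Theta'$ is $V(\chi)$ by the definition of $G$. For $\Theta$, the vector $l\rho(*)$ is a positive multiple of $\mathbf e_\chi$, and $\mathbf e_\chi\rho(w)=\mathbf e_{\chi_w}$ when $\chi_w\ne0$. So the vectors $l\rho(u)$ span $R$. Since $\Theta(l\rho(u))=(p_{\mathbf X_q})_u$ by Lemma~\ref{lem:mme}, the image of $\Theta$ is $V(p_{\mathbf X_q})$.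

\emph{The kernels agree.} By \eqref{eq:reset} and linearity,
\begin{equation}\label{eq:theta}
x\rho(v{*})=\Theta'(x)(v)\,\mathbf e_\chi\qquad(x\in R,\ v\in\Sigma^*).
\end{equation}
Multiplying by $r$ gives $\Theta(x)(v{*})=\Theta'(x)(v)\,r_\chi$ with $r_\chi>0$, so $\ker\Theta\subseteq\ker\Theta'$. Conversely, let $\Theta'(x)=0$. By \eqref{eq:theta}, $x\rho(w)=0$ for every word $w$ that contains a marker. Using $r=\lambda^{-k}A_G^kr$ and $A_G^k=\sum_{y\in\Sigma^k}\rho(y)$, we get for all $v\in\Sigma^*$ and $k\ge1$
\[
x\rho(v)r=\lambda^{-k}\sum_{y\in\Sigma^k}x\rho(vy)r=\lambda^{-k}\sum_{y\in H^k}x\rho(vy)r .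
\]
Since $G$ is right-resolving, each $\rho(w)$ is a $0/1$ matrix with at most one $1$ in each row, so $|x\rho(w)r|\le\|x\|_1\max_gr_g$. Hence $|\Theta(x)(v)|\le(|H|/\lambda)^k\|x\|_1\max_gr_g$, which tends to $0$ as $k\to\infty$. So $\Theta(x)=0$.

We conclude that $V(p_{\mathbf X_q})\cong R/\ker\Theta=R/\ker\Theta'\cong V(\chi)$, compatibly with the action of each letter, and therefore with the sum of these actions.
\end{proof}

\section{The automaton}\label{sec:CA}

Fix $s\ge1$ and let $H=\mathbb F_2^3\times\{1,\dots,s\}$ and $\Sigma=H\sqcup\{*\}$, so that $|\Sigma|=8s+1$. A letter of $H$ consists of three bits and a color. The colors are never read and never changed, and we omit them from the notation; for Theorem~\ref{thm:A} take $s=1$. Arithmetic on bits, and on integers that are added to or multiplied with bits, is modulo $2$.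

\subsection{Admissible words and the map $\Phi$}

For a word $u=u_0u_1\cdots u_{N+1}\in H^{N+2}$ with $N\ge0$ write
\[
u_0=(\alpha_0,\beta_0,\iota),\qquad u_i=(\alpha_i,\beta_i,t_i)\quad(1\le i\le N),\qquad u_{N+1}=(j,z,c),
\]
and put $t_{N+1}=c$. The bits $\iota$ and $j$ play the role of the first and last letters in Example~\ref{ex:toy}. The bit $z$ is idle.

We want a local map on runs that loses one bit of information when $\iota j+N=0$ and none otherwise, although it never evaluates $\iota j+N$. The three tracks divide the work as follows. On the third track, $t_i\mapsto t_i+t_{i+1}$ forgets one global bit: it does not see the addition of a constant $\tau$ to all of $t_1,\dots,t_{N+1}$. The first two tracks also record sums of neighbors, perturbed so that a change by $\tau$ on the third track is compensated by a change by $\iota\tau$ in $\alpha_i$ and by $i\tau$ in $\beta_i$. At the right end the position of $c$ is free, and we write $j\alpha_N+\beta_N$ there. This bit changes by $(\iota j+N)\tau$, so it recovers $\tau$ exactly when $\iota j+N=1$.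

Precisely, put $\hat\alpha_0=\alpha_0+\iota t_1$ and $\hat\alpha_i=\alpha_i$ for $1\le i\le N$, and let $\Phi(u)=u'$ be the word of the same length and colors with
\begin{align*}
u'_0&=u_0,\\
u'_i&=(\alpha_i+\hat\alpha_{i-1},\ \beta_i+\beta_{i-1}+t_i,\ t_i+t_{i+1})\qquad(1\le i\le N),\\
u'_{N+1}&=(j,\ z,\ j\hat\alpha_N+\beta_N).
\end{align*}
For $|u|\le1$ put $\Phi(u)=u$. When information is lost, the image of $\Phi$ is a proper subset, and it is cut out by the \emph{checksum}
\begin{equation}\label{eq:B}
B(u)=c+\sum_{i=0}^N(j\alpha_i+\beta_i)+\sum_{i=1}^N(N-i)t_i\ \in\mathbb F_2 .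
\end{equation}
Call $u$ \emph{admissible} unless $\iota j+N=0$ and $B(u)=1$; words of length at most $1$ are admissible. Let $q$ be the indicator function of the admissible words and $\mathbf X_s=\mathbf X_q$.

\begin{example}
Let $N=0$. Then $t_1=c$, $B(u)=c+j\alpha_0+\beta_0$, and $\Phi$ changes only $c$, to $\iota jc+j\alpha_0+\beta_0$. If $\iota j=1$, every word is admissible and $c\mapsto c+\alpha_0+\beta_0$ is a bijection. If $\iota j=0$, the bit $c$ is overwritten by $j\alpha_0+\beta_0$; the image is the set $\{B=0\}$ of admissible words, and $\Phi$ is the identity on it.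

Let $N=1$ and $\iota=j=1$. Then $B(u)=c+\alpha_0+\beta_0+\alpha_1+\beta_1$, and $\Phi$ replaces $(\alpha_1,\beta_1,t_1,c)$ by $(\alpha_1+\alpha_0+t_1,\ \beta_1+\beta_0+t_1,\ t_1+c,\ \alpha_1+\beta_1)$. The new checksum is $0$. Flipping the four bits $\alpha_1,\beta_1,t_1,c$ at once does not change $\Phi(u)$ but changes $B(u)$, so exactly one of the two preimages is admissible.
\end{example}

The general case has the same structure. The map $\Phi$ preserves $N$, $\iota$, $j$ and the colors. Fix them. The remaining bits form a vector space $\mathcal W\cong\mathbb F_2^{3N+4}$, on which $\Phi$ is a linear map and $B$ is a linear form.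

\begin{lemma}\label{lem:Phi}
On $\mathcal W$ the following hold.
\begin{itemize}
\item[(a)] $B(\Phi(u))=(\iota j+N)\,t_1$.
\item[(b)] If $\iota j+N=1$, then $\ker\Phi=0$. If $\iota j+N=0$, then $\ker\Phi\cap\ker B=0$.
\end{itemize}
Consequently $\Phi(u)$ is admissible for every $u\in H^*$, and $\Phi$ permutes the admissible words of each length.
\end{lemma}

\begin{proof}
(a) Inserting $u'$ into \eqref{eq:B},
\begin{multline*}
B(\Phi(u))=(j\hat\alpha_N+\beta_N)+(j\alpha_0+\beta_0)+\sum_{i=1}^N\bigl[j(\hat\alpha_i+\hat\alpha_{i-1})+\beta_i+\beta_{i-1}\bigr]\\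
+\sum_{i=1}^N\bigl[t_i+(N-i)(t_i+t_{i+1})\bigr].
\end{multline*}
The first sum telescopes to $j\hat\alpha_N+j\hat\alpha_0+\beta_N+\beta_0$, also when $N=0$, so the first line equals $j(\alpha_0+\hat\alpha_0)=\iota jt_1$. The second sum is
\[
\sum_{i=1}^N(N-i+1)t_i+\sum_{m=2}^{N+1}(N-m+1)t_m=Nt_1 ,
\]
because the terms with indices $2,\dots,N$ occur twice and the coefficient of $t_{N+1}$ is $0$; for $N=0$ both sides vanish.

(b) Let $u\in\mathcal W$ with $\Phi(u)=0$. Then $\alpha_0=\beta_0=z=0$. From $t_i+t_{i+1}=0$ we get $t_1=\dots=t_{N+1}=:\tau$. Then $\hat\alpha_0=\iota\tau$, and the relations $\alpha_i=\hat\alpha_{i-1}$ and $\beta_i=\beta_{i-1}+\tau$ give $\hat\alpha_i=\iota\tau$ and $\beta_i=i\tau$ for $0\le i\le N$. So $u=\tau\kappa$, where $\kappa\in\mathcal W$ is the vector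
\[
\begin{array}{c|ccccc|c}
\text{position}&0&1&2&\cdots&N&N+1\\ \hline
\text{first bit}&0&\iota&\iota&\cdots&\iota&\\
\text{second bit}&0&1&2&\cdots&N&0\\
\text{third bit}&&1&1&\cdots&1&1
\end{array}
\]
and the blanks are the places of the fixed bits $\iota$ and $j$. The last bit of $\Phi(u)$ gives $0=j\hat\alpha_N+\beta_N=(\iota j+N)\tau$. If $\iota j+N=1$, then $\tau=0$ and $u=0$. If $\iota j+N=0$, then
\[
B(\kappa)=1+\sum_{i=1}^N\bigl(j\iota+i+(N-i)\bigr)=1+N(\iota j+N)=1,
\]
so $B(u)=0$ forces $\tau=0$.

For the consequence, words of length at most $1$ are admissible and fixed. If $\iota j+N=1$, all of $\mathcal W$ is admissible and $\Phi$ is a bijection of $\mathcal W$ by (b). If $\iota j+N=0$, the admissible set is $\ker B$; by (a) $\Phi$ maps $\mathcal W$ into $\ker B$, and by (b) it is injective on the finite set $\ker B$, hence permutes it.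
\end{proof}

The two parts have separate roles below: (a) puts the image of the automaton inside $\mathbf X_s$, and the identity $B(\kappa)=1$ in (b) ensures that a second application loses nothing more, which is stability.

\begin{lemma}\label{lem:M123}
The function $q$ satisfies \textup{(M1)--(M3)}.
\end{lemma}

\begin{proof}
(M1) holds by definition, and it gives (M2) for $v=\emptyset$. Let $v\in H^+$ and $h\in H$. In $B(hv)$ the second bit $\beta_0$ of $h$ occurs with coefficient $1$, and in $B(vh)$ the third bit $c$ of $h$ occurs with coefficient $1$. In each case we can choose $h$ with $B=0$, which proves (M2).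

For (M3) let $u=u_0\cdots u_i$ with $i\ge0$, with bits named as above, and let $v\in H^+$ have length $k$ and last letter with first bit $j$. The word $uv$ has $N=i+k-1$, and the contribution of the letters of $u$ to $B(uv)$ is $jP_1+P_2+(k-1)P_3$, where
\[
P_1=\sum_{m=0}^i\alpha_m,\qquad P_2=\sum_{m=0}^i\beta_m+\sum_{m=1}^i(i-m)t_m,\qquad P_3=\sum_{m=1}^it_m .
\]
The $m$-th letter of $v$, for $m<k$, stands at position $i+m$, and its third bit has coefficient $N-i-m=k-1-m$; so the contribution of the letters of $v$ does not depend on $u$. Hence $\bar q_u$ is determined by the five bits $\iota$, $i\bmod2$, $P_1$, $P_2$, $P_3$, and $q_u$ by these and $q(u)$.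
\end{proof}

\subsection{The local rule and the limit set}

The automaton $f_s$ fixes the markers and the colors and applies $\Phi$ to each run of letters of $H$. To see that this is a local rule, and to define it on infinite runs, write $x_i^1,x_i^2,x_i^3$ for the bits of $x_i\in H$. If $x_i=*$ or $x_{i-1}=*$, put $f_s(x)_i=x_i$. If $x_{i-1},x_i\in H$, let
\[
\hat\alpha=\begin{cases}x_{i-1}^1+x_{i-1}^3x_i^3&\text{if }x_{i-2}=*,\\ x_{i-1}^1&\text{if }x_{i-2}\in H,\end{cases}\qquad\qquad\hat\beta=x_{i-1}^2,
\]
and put
\[
f_s(x)_i=\begin{cases}(x_i^1+\hat\alpha,\ x_i^2+\hat\beta+x_i^3,\ x_i^3+x_{i+1}^3)&\text{if }x_{i+1}\in H,\\ (x_i^1,\ x_i^2,\ x_i^1\hat\alpha+\hat\beta)&\text{if }x_{i+1}=*,\end{cases}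
\]
with the color of $x_i$. The rule reads $x_{i-2},\dots,x_{i+1}$, so $f_s$ is a CA of radius $2$. Let ${*}u{*}$ occur in $x$ with $|u|=N+2$. At the letter $u_0$ the rule does nothing. At the letter $u_m$ with $1\le m\le N+1$ we have $\hat\beta=\beta_{m-1}$ and $\hat\alpha=\hat\alpha_{m-1}$: the correction is added exactly when $m=1$, and it equals $\iota t_1$, where $t_1=c$ if $N=0$. The first case of the rule then gives $u'_m$ for $m\le N$, and the second gives $u'_{N+1}$. Runs of length $1$ are fixed. So $f_s$ acts as $\Phi$ on every finite run between two markers.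

\begin{proposition}\label{prop:limit}
We have $f_s(\Sigma^{\mathbb Z})=f_s(\mathbf X_s)=\mathbf X_s$. Hence $f_s$ is stable and $f_s(\Sigma^{\mathbb Z})=f_s^2(\Sigma^{\mathbb Z})=\Omega_{f_s}=\mathbf X_s$.
\end{proposition}

\begin{proof}
The automaton keeps the positions of the markers, so a word ${*}u'{*}$ with $u'\in H^*$ in $f_s(x)$ comes from a word ${*}u{*}$ in $x$ with $u'=\Phi(u)$. By Lemma~\ref{lem:Phi}, $u'$ is admissible, and $f_s(\Sigma^{\mathbb Z})\subseteq\mathbf X_s$. Let $y\in\mathbf X_s$ have infinitely many markers in both directions. All its runs are finite and admissible. Replacing each run by its admissible preimage under $\Phi$ gives $x\in\mathbf X_s$ with $f_s(x)=y$. Such points $y$ are dense in $\mathbf X_s$ by Lemmas~\ref{lem:M123} and~\ref{lem:extension}(c), and $f_s(\mathbf X_s)$ is compact. So $\mathbf X_s\subseteq f_s(\mathbf X_s)\subseteq f_s(\Sigma^{\mathbb Z})\subseteq\mathbf X_s$, and $f_s^n(\Sigma^{\mathbb Z})=\mathbf X_s$ for all $n\ge1$.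
\end{proof}

\section{The trace, and proofs of Theorems~\ref{thm:A} and~\ref{thm:C}}\label{sec:trace}

By Lemma~\ref{lem:M123} and Proposition~\ref{prop:marker}, $\mathbf X_s$ is a mixing sofic shift and its trace is computed on $\overline V$. We split $q$ into a part that ignores the checksum, which reproduces Example~\ref{ex:toy}, and a part that changes sign with the checksum, which $D$ annihilates.

\begin{proposition}\label{prop:trace}
$\operatorname{tr}M_{\mathbf X_s}=1-8s$.
\end{proposition}

\begin{proof}
On words of length $N+2\ge2$, the indicator of $\iota j+N=0$ is $\frac12(1+(-1)^{\iota j+N})$ and the indicator of $B=1$ is $\frac12(1-(-1)^B)$. The function $q$ is $1$ minus their product: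
\[
q=\tfrac34-\tfrac14(-1)^{\iota j+N}+\omega,\qquad\omega=\tfrac14(-1)^B\bigl(1+(-1)^{\iota j+N}\bigr).
\]
Define $E,S_0,S_1$ on $H^+$ by \eqref{eq:ES}, where now $k=|v|$ and $j$ is the first bit of the last letter of $v$, and let $U=\operatorname{span}(E,S_0,S_1)$. All four types $(j,k\bmod2)$ occur in $H^+$, so the three functions are independent by the value vectors in Example~\ref{ex:toy}. Prepending a letter keeps $j$ and changes the parity of $k$, so
\[
DE=8sE,\qquad DS_0=-8sS_0,\qquad DS_1=-8sS_1,
\]
and $\operatorname{tr}(D|_U)=-8s$. For $u=u_0\cdots u_i\in H^+$ and $v\in H^+$ the word $uv$ has $N=i+k-1$, its bit $\iota$ is read in $u$ and its bit $j$ in $v$. Thus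
\begin{equation}\label{eq:split}
\bar q_u=\tfrac34E-\tfrac14(-1)^iS_\iota+\bar\omega_u,\qquad\bar\omega_u(v)=\omega(uv).
\end{equation}

\emph{$U\subseteq\overline V$.} Let $u^\circ$ be $u$ with the bit $\beta_0$ flipped. This changes $B(uv)$ and keeps $\iota,j,N$, so $\bar\omega_{u^\circ}=-\bar\omega_u$, and $\frac12(\bar q_u+\bar q_{u^\circ})=\frac34E-\frac14(-1)^iS_\iota$ lies in $\overline V$. For fixed $\iota$, the sum of these functions for $i=0$ and $i=1$ is $\frac32E$ and their difference is $-\frac12S_\iota$.

\emph{$D\overline V\subseteq U$.} We have $(D\bar\omega_u)(v)=\sum_{h\in H}\omega(uhv)$. Since $u$ and $v$ are nonempty, $h$ is neither the first nor the last letter of $uhv$. Flipping the second bit of $h$ changes $B(uhv)$ and keeps $\iota,j,N$, so the terms cancel in pairs and $D\bar\omega_u=0$. By \eqref{eq:split}, $D\bar q_u\in DU\subseteq U$.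

Hence $D$ acts as zero on $\overline V/U$, and $\operatorname{tr}(D|_{\overline V})=\operatorname{tr}(D|_U)=-8s$. Proposition~\ref{prop:marker} gives $\operatorname{tr}M_{\mathbf X_s}=1-8s$.
\end{proof}

\begin{remark}
The product $\iota j$ is what makes the trace negative. If the condition $\iota j+N=0$ in the definition of admissibility is replaced by $N=0$, then \eqref{eq:split} holds with $S_0$ in place of $S_\iota$, the space $U$ shrinks to $\operatorname{span}(E,S_0)$, and $1+\operatorname{tr}(D|_{\overline V})=1+8s-8s=1$, as in Example~\ref{ex:even}.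
\end{remark}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:C}]
The CA $f_s$ has radius $2$ and $8s+1$ letters. By Proposition~\ref{prop:limit} it is stable with $f_s(\Sigma^{\mathbb Z})=f_s^2(\Sigma^{\mathbb Z})=\Omega_{f_s}=\mathbf X_s$. The shift $\mathbf X_s$ is mixing and sofic, with $\operatorname{tr}M_{\mathbf X_s}=1-8s<0$ by Proposition~\ref{prop:trace}. If $\mathbf X_s$ were weakly conjugate to an SFT $\mathbf S$, Theorem~\ref{thm:B} with $n=1$ would give $1-8s=|\operatorname{Fix}(\sigma|_{\mathbf S})|\ge0$, which is false. The trace is the sum of the elements of $\Lambda(\mathbf X_s)$ and takes different values for different $s$, so the $\mathbf X_s$ are pairwise not weakly conjugate by Theorem~\ref{thm:B}. This proves Theorem~\ref{thm:C}. The case $s=1$, with nine letters and trace $-7$, is Theorem~\ref{thm:A}.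
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Characterizing Some Limit Sets Of Cellular Automata},
\texttt{https://mathtube.org/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak lecture-notes/\allowbreak BallierA-\%20Automata.pdf}

\bibitem{LM}
Lind and Marcus, \emph{An Introduction to Symbolic Dynamics and Coding}.

\end{thebibliography}
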